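# Norm-one interpolation on a lattice with one stretched gap, and the resolution limit of total variation minimization

## 1. A lattice pulled apart at one gap, and the function $1/S^2$

Start from the half-integers $\frac12+\mathbb Z$. Cut this lattice at the origin and pull the two halves apart a little. For $\alpha\in(\frac12,\frac34)$ put
$$x_k=\alpha+k\quad(k=0,1,2,\dots),\qquad \Lambda=\{\pm x_k:\ k\ge 0\},\qquad b=2\alpha-1\in(0,\tfrac12).$$
All gaps of $\Lambda$ equal $1$ except the central one, which has length $2\alpha=1+b>1$. There is a natural entire function vanishing exactly on $\Lambda$: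
$$S(z)=\frac{1}{\Gamma(\alpha+z)\,\Gamma(\alpha-z)} .$$
Since $1/\Gamma$ is entire with simple zeros exactly at $0,-1,-2,\dots$, the function $S$ is entire, even, real on $\mathbb R$, and its zeros are exactly the points of $\Lambda$, all simple.

The reflection formula $\Gamma(\alpha-z)\Gamma(1-\alpha+z)=\pi/\sin\pi(\alpha-z)$ compares $S$ with a sine. It gives
$$\frac1{S(z)^2}=w(z)\,\frac{\pi^2}{\sin^2\pi(z-\alpha)},\qquad w(z)=\Big(\frac{\Gamma(\alpha+z)}{\Gamma(1-\alpha+z)}\Big)^2. \tag{1}$$
The weight $w$ is analytic for $\operatorname{Re}z>-(1-\alpha)$, because $\Gamma(\alpha+z)$ has no pole there and $1/\Gamma(1-\alpha+z)$ is entire. It is positive on $[0,\infty)$.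

Near $x_k$ write $h=z-x_k$. Then $\sin^2\pi(z-\alpha)=\sin^2\pi h$ and $\pi^2/\sin^2\pi h=h^{-2}+O(1)$, while $w(z)=w(x_k)+w'(x_k)h+O(h^2)$. So the principal part of $1/S^2$ at $x_k$ is
$$\varphi_k(z)=\frac{w(x_k)}{(z-x_k)^2}+\frac{w'(x_k)}{z-x_k}, \tag{2}$$
and, as $1/S^2$ is even, its principal part at $-x_k$ is $\varphi_k(-z)$.

**Example ($\alpha=\frac12$, the unstretched lattice).** Here $w\equiv1$ and $S(z)=\frac1\pi\cos\pi z$, so $\varphi_k(z)=(z-x_k)^{-2}$ has no simple-pole term. For $\alpha>\frac12$ the logarithmic derivative of $w$ on $[0,\infty)$ is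
$$\frac{w'(x)}{w(x)}=2\big(\psi(\alpha+x)-\psi(1-\alpha+x)\big)>0,\qquad \psi=\Gamma'/\Gamma, \tag{3}$$
since $\psi$ is increasing on $(0,\infty)$ and $\alpha>1-\alpha$. So as soon as the gap is stretched, a term $w'(x_k)/(z-x_k)$ with $w'(x_k)>0$ appears, and it is *negative* for $z$ to the left of $x_k$. The whole lecture rests on that sign.

Here is what the construction is for. For $\tau>0$ let $\mathcal B_\tau$ be the set of entire functions $f$ with
$$|f(z)|\le e^{2\pi\tau|\operatorname{Im}z|}\qquad\text{for all } z\in\mathbb C .$$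
In particular $|f|\le1$ on $\mathbb R$. For example, $e^{2\pi i\tau z}$ and $\cos 2\pi\tau z$ belong to $\mathcal B_\tau$. A set $\Lambda\subset\mathbb R$ is *$\Delta$-separated* if distinct points of it are at distance $\ge\Delta$.

**Proposition 1.** Let $\alpha\in(\frac12,\frac34)$ and let $\Lambda$ be the set above, which is $1$-separated. Then there is $u:\Lambda\to\{\pm1\}$ such that no $f\in\mathcal B_1$ satisfies $f=u$ on $\Lambda$.

We shall see in Section 3 that on the unstretched lattice $\frac12+\mathbb Z$ every unimodular $u$ *is* interpolated by some $f\in\mathcal B_1$. So lengthening a single gap, by an arbitrarily small amount, destroys norm-one interpolation. This refutes a conjecture about recovering point measures from low-frequency data.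

## 2. Recovering a measure from $2m+1$ trigonometric moments

Let $\mathbb T=\mathbb R/\mathbb Z$, and let $\mathcal M(\mathbb T)$ be the space of complex Radon measures on $\mathbb T$ with total variation norm $\|\mu\|_{\mathrm{TV}}$. For a finite set $X\subset\mathbb T$, $\mathcal M(X)$ is the set of measures $\sum_{x\in X}c_x\delta_x$, $c_x\in\mathbb C$; then $\|\mu\|_{\mathrm{TV}}=\sum|c_x|$. With $|t|_{\mathbb T}=\min_{n\in\mathbb Z}|t-n|$, the minimal separation is
$$\Delta_{\mathbb T}(X)=\min_{x\ne x'\in X}|x-x'|_{\mathbb T},\qquad \Delta_{\mathbb T}(X)=+\infty\ \text{ if } |X|\le1 .$$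
We observe only the moments of order at most $m$,
$$y_k(\mu)=\int_{\mathbb T}e^{-2\pi ikt}\,d\mu(t),\qquad k=-m,\dots,m, \tag{4}$$
and try to recover $\mu$ by the program with input $y\in\mathbb C^{2m+1}$:
$$\min_{\mu\in\mathcal M(\mathbb T)}\|\mu\|_{\mathrm{TV}}\quad\text{subject to}\quad y(\mu)=y. \tag{5}$$

How far apart must the spikes be for (5) to return the measure we started from, whatever the amplitudes? Call a finite set $X$ *$m$-recoverable* if every $\mu_\star\in\mathcal M(X)$ is the unique output of (5) with input $y(\mu_\star)$. Let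
$$D_m=\{\delta>0:\ \text{every finite } X \text{ with } \Delta_{\mathbb T}(X)\ge\delta \text{ is } m\text{-recoverable}\},\qquad \delta_m=\inf D_m .$$
The set $D_m$ is upward closed. The number of points of $X$ is not restricted.

**Example (one spike).** A singleton $X=\{x_0\}$ is $m$-recoverable for every $m\ge1$. Let $\mu=c\,\delta_{x_0}$ and $y(\nu)=y(\mu)$. The polynomial $Q(t)=\cos^2\pi(t-x_0)=\frac12+\frac12\cos2\pi(t-x_0)$ has degree $1$, so $\int Q\,d\nu=\int Q\,d\mu=c$, and $\|\nu\|_{\mathrm{TV}}\ge\int Q\,d|\nu|\ge|c|$. Equality $\|\nu\|_{\mathrm{TV}}=|c|$ forces $\int(1-Q)\,d|\nu|=0$. Then $\nu$ lives on $\{Q=1\}=\{x_0\}$, and the zeroth moment gives $\nu=\mu$. The empty set is trivially recoverable. Since $\Delta_{\mathbb T}(X)\ge\delta>\frac12$ forces $|X|\le1$, the set $D_m$ is nonempty.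

**The conjecture** (Spectral resolution limits via TV regularization). Program (5) recovers every $\mu_\star\in\mathcal M(X)$ if and only if $\Delta_{\mathbb T}(X)\ge\frac1m+o(\frac1m)$ as $m\to\infty$. In precise form: $m\,\delta_m\to1$. Equivalently, both of the following hold.

* (i) There is a sequence $\varepsilon_m$ with $m\varepsilon_m\to0$ such that, for every $m$, every finite $X$ with $\Delta_{\mathbb T}(X)\ge\frac1m+\varepsilon_m$ is $m$-recoverable.
* (ii) For every $c<1$ and every sufficiently large $m$ there is a finite $X$ with $\Delta_{\mathbb T}(X)\ge\frac cm$ that is not $m$-recoverable.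

The equivalence is a matter of definitions. Statement (i) says $\limsup m\delta_m\le1$: it gives $m\delta_m\le1+m\varepsilon_m$ for large $m$, and conversely one may take $\varepsilon_m=\max(\delta_m-\frac1m,0)+m^{-2}$. Statement (ii) says that for each $c<1$ we have $c/m\notin D_m$ for large $m$, which is $\liminf m\delta_m\ge1$.

The conjecture is false: (ii) holds and (i) fails.

**Theorem 2.** There are $\varepsilon_0>0$, $m_0$, a finite $1$-separated set $\Lambda_0\subset\mathbb R$ and signs $u:\Lambda_0\to\{\pm1\}$ such that for every $m\ge m_0$ the set $X_m=\frac{1+\varepsilon_0}m\Lambda_0\bmod 1$ satisfies $\Delta_{\mathbb T}(X_m)\ge\frac{1+\varepsilon_0}m$, while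
$$\mu_m=\sum_{\lambda\in\Lambda_0}u_\lambda\,\delta_{(1+\varepsilon_0)\lambda/m}$$
is not a minimizer of (5) with input $y(\mu_m)$. Hence $m\delta_m\ge1+\varepsilon_0$ for all $m\ge m_0$. So (i) is false, (ii) is true, and $m\delta_m\not\to1$.

The counterexamples are real, have amplitudes $\pm1$, and have a number of spikes that does not depend on $m$. The limit of $m\delta_m$ does exist, and it is the threshold of an interpolation problem on the line.

**Theorem 3.** Let $P(\Delta)$ be the statement: for every $\Delta$-separated $\Lambda\subset\mathbb R$ and every $u:\Lambda\to\{|\zeta|=1\}$ there is $f\in\mathcal B_1$ with $f=u$ on $\Lambda$. Let $\kappa_*=\inf\{\Delta>0:P(\Delta)\}$. Then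
$$\lim_{m\to\infty}m\,\delta_m=\kappa_*\qquad\text{and}\qquad 1<\kappa_*\le1.26 .$$

The bound $1.26$ uses a theorem of Fernandez-Granda, quoted in Section 8; everything else is proved below. The argument does not determine $\kappa_*$, and the bound $\kappa_*>1$ comes from compactness, with no explicit $\varepsilon_0$.

## 3. Dual polynomials, and the cases that can be done by hand

The purpose of this section is to replace measures by interpolating functions.

**Lemma 4 (duality).** Let $X\subset\mathbb T$ be finite, $u:X\to\{|\zeta|=1\}$ and $\mu=\sum_{x\in X}\bar u_x\delta_x$. If $\mu$ is a minimizer of (5) with input $y(\mu)$, there is a trigonometric polynomial $Q$ of degree $\le m$ with $|Q|\le1$ on $\mathbb T$ and $Q(x)=u_x$ on $X$.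

*Proof.* Let $V\subset C(\mathbb T)$ be the space of trigonometric polynomials of degree $\le m$ with the sup norm, and $\ell(Q)=\int Q\,d\mu$ on $V$. By Hahn–Banach, $\ell$ extends to $C(\mathbb T)$ with the same norm, and by the Riesz representation theorem the extension is integration against some $\nu\in\mathcal M(\mathbb T)$ with $\|\nu\|_{\mathrm{TV}}=\|\ell\|$. Since $\int Q\,d\nu=\int Q\,d\mu$ on $V$, we have $y(\nu)=y(\mu)$. Minimality of $\mu$ gives
$$|X|=\|\mu\|_{\mathrm{TV}}\le\|\nu\|_{\mathrm{TV}}=\|\ell\|\le\|\mu\|_{\mathrm{TV}}=|X| .$$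
So $\|\ell\|=|X|$. As $V$ is finite dimensional the norm is attained: some $Q\in V$ with $\|Q\|_\infty\le1$ has $\sum_x\bar u_xQ(x)=|X|$. Each of the $|X|$ terms has modulus at most $1$, so each equals $1$, that is, $Q(x)=u_x$. $\square$

There is an easy converse. Let $\mu=\sum c_x\delta_x$, and suppose $Q$ has degree $\le m$, $|Q|\le1$, and $Q(x)=\bar c_x/|c_x|$ whenever $c_x\ne0$. If $y(\nu)=y(\mu)$, then
$$\|\nu\|_{\mathrm{TV}}\ge\Big|\int Q\,d\nu\Big|=\Big|\int Q\,d\mu\Big|=\sum_x|c_x|=\|\mu\|_{\mathrm{TV}}, \tag{6}$$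
so $\mu$ is a minimizer (perhaps not the only one).

**Lemma 5.** If $Q$ is a trigonometric polynomial of degree $\le m$ and $|Q|\le1$ on $\mathbb R$, then $|Q(z)|\le e^{2\pi m|\operatorname{Im}z|}$ on $\mathbb C$; that is, $Q\in\mathcal B_m$.

*Proof.* Put $\zeta=e^{2\pi iz}$. Then $\zeta^mQ$ is a polynomial in $\zeta$ bounded by $1$ on $|\zeta|=1$, hence on $|\zeta|\le1$. When $\operatorname{Im}z\ge0$ we have $|\zeta|=e^{-2\pi\operatorname{Im}z}\le1$, so $|Q(z)|\le|\zeta|^{-m}=e^{2\pi m\operatorname{Im}z}$. For $\operatorname{Im}z\le0$ use $\zeta^{-1}$ instead. $\square$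

So $z\mapsto Q(z/m)$ lies in $\mathcal B_1$, and points at distance $\ge\Delta/m$ on the circle become points at distance $\ge\Delta$ on the line. The conjecture now concerns interpolation by $\mathcal B_1$ at spacing close to $1$. Passing between finite and infinite sets uses compactness.

**Lemma 6.** Let $\tau_N\to\tau>0$ and $f_N\in\mathcal B_{\tau_N}$. Some subsequence converges locally uniformly on $\mathbb C$ to an element of $\mathcal B_\tau$.

*Proof.* On $|z|\le R$ all $|f_N|$ are at most $e^{2\pi R\sup\tau_N}$, so Montel's theorem gives a locally uniformly convergent subsequence with entire limit $f$. Pointwise, $|f(z)|\le\lim e^{2\pi\tau_N|\operatorname{Im}z|}=e^{2\pi\tau|\operatorname{Im}z|}$. $\square$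

**Two spikes of opposite sign.** Let $X=\{0,\delta\}$ with $0<\delta\le\frac12$ and $\mu=\delta_0-\delta_\delta$. By Lemma 4, if $\mu$ is a minimizer there is $Q$ of degree $\le m$ with $|Q|\le1$, $Q(0)=1$, $Q(\delta)=-1$; taking the real part on $\mathbb R$, we may suppose $Q$ real there. The Bernstein–Szegő inequality $Q'^2+(2\pi m)^2Q^2\le(2\pi m)^2$ says that $|(\arccos Q)'|\le2\pi m$ wherever $|Q|<1$. Choose the first point of $[0,\delta]$ where $Q=-1$ and the last point before it where $Q=1$. Between them $|Q|<1$, and $\arccos Q$ climbs from $0$ to $\pi$, so $\delta\ge\pi/(2\pi m)=\frac1{2m}$. At $\delta=\frac1{2m}$ the polynomial $\cos2\pi mt$ does the job. So this pair obstructs recovery only below $\frac1{2m}$, and more points are needed to get near $\frac1m$.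

**The grid of spacing exactly $1/m$.** Let $X=\{j/m:0\le j<m\}$ and
$$K_m(t)=\frac1{m^2}\Big(\frac{\sin\pi mt}{\sin\pi t}\Big)^2=\frac1m\sum_{|k|<m}\Big(1-\frac{|k|}m\Big)e^{2\pi ikt}.$$
This is nonnegative, equals $1$ at $0$, and vanishes at the other points of $X$. In $\sum_jK_m(t-\frac jm)$ all frequencies not divisible by $m$ cancel, so only $k=0$ survives and the sum is $1$. Hence for every unimodular $u$ the polynomial $Q=\sum_ju_jK_m(t-\frac jm)$ has degree $\le m-1$, interpolates $u$, and satisfies $|Q|\le\sum_jK_m(t-\frac jm)=1$. By (6) every measure on this grid is a minimizer.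

**The same on the line.** Let $K(z)=\big(\frac{\sin\pi z}{\pi z}\big)^2$. On $\frac12+\mathbb Z$ every unimodular $u$ is interpolated by $f(z)=\sum_nu_nK(z-\frac12-n)$, and $f\in\mathcal B_1$. To check the bound, note that $\frac{\sin\pi(z-n)}{\pi(z-n)}=\int_{-1/2}^{1/2}e^{2\pi izt}e^{-2\pi int}\,dt$ is the $n$-th Fourier coefficient of $t\mapsto e^{2\pi izt}$ on $[-\frac12,\frac12]$. By Parseval, with $y=\operatorname{Im}z$,
$$\sum_n|K(z-n)|=\int_{-1/2}^{1/2}e^{-4\pi yt}\,dt=\frac{\sinh2\pi y}{2\pi y}\le e^{2\pi|y|}$$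
(read as $1$ when $y=0$). The terms $|K(z-n)|$ are $O(n^{-2})$ uniformly on compact sets, so $f$ is entire, and $f\in\mathcal B_1$.

## 4. Hermite kernels on the stretched lattice and their change of sign

It is natural to imitate the kernel sum on $\Lambda$. The analogue of $K(z-x_k)$ is
$$H_k(z)=S(z)^2\varphi_k(z),$$
with $H_k(-z)$ attached to the point $-x_k$. By (2), $1/S^2-\varphi_k$ is regular at $x_k$, so $H_k=1+O((z-x_k)^2)$ there, and $H_k$ has a double zero at every other point of $\Lambda$. We shall also prove (equation (9) below) that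
$$\sum_{k\ge0}H_k(z)+\sum_{k\ge0}H_k(-z)=1 .$$
If all these kernels were nonnegative on $\mathbb R$, then $\sum u_\lambda H_\lambda$ would again be bounded by $1$ on $\mathbb R$. But for real $x\notin\Lambda$,
$$H_k(x)=S(x)^2\;\frac{w(x_k)+w'(x_k)(x-x_k)}{(x-x_k)^2},$$
and $w'(x_k)>0$ by (3). So $H_k(x)<0$ for every $x<x_k-w(x_k)/w'(x_k)$ off $\Lambda$. At such a point the absolute values of the kernels add up to more than $1$, and the argument stops.

The failure of one formula is not yet an obstruction to interpolation. If $f\in\mathcal B_1$ is real on $\mathbb R$, equals $-1$ at $x_k$ for $k\in A$, and equals $+1$ elsewhere on $\Lambda$, we shall see that $g=(1-f)/2$ must have the form $g=S^2\big(\sum_{k\in A}\varphi_k+q\big)$ with one free real constant $q$. A positive $q$ might repair the negative values. Suppose for instance that $A$ is finite. The condition $g\le1$ reads $1/S^2-\sum_{k\in A}\varphi_k-q\ge0$ off $\Lambda$, and by (1) $1/S(T)^2\ge\pi^2w(T)$, which tends to infinity as $T\to+\infty$ by (7) below. So near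 $+\infty$ this condition sets no bound on $q$.

What gets past this is to choose $A$ with *finite complement*. Then $f$ is $+1$ at all nodes on the far left and $-1$ at all nodes on the far right. On the left, $g\ge0$ will force $q\ge0$. On the right the roles of $g$ and $1-g$ are exchanged, and $1-g\ge0$ will force $q\le0$. With $q=0$ the interpolant is determined, and it remains to choose $A$ so that $\sum_{k\in A}\varphi_k$ is negative somewhere on the negative axis.

## 5. Rigidity: a cofinite pattern leaves exactly one candidate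

**Step 1: size of $w$, and convergence of the sums.** This step provides the estimates. Stirling's formula states that $\log\Gamma(z+a)=(z+a-\frac12)\log z-z+\frac12\log2\pi+O(1/|z|)$ for fixed $a$, uniformly for $\operatorname{Re}z\ge0$, $|z|\to\infty$. Subtracting the cases $a=\alpha$ and $a=1-\alpha$ and doubling,
$$w(z)=z^{2b}\big(1+O(1/|z|)\big)\qquad(\operatorname{Re}z\ge0,\ |z|\to\infty). \tag{7}$$
From $\psi(x+a)=\log x+\frac{a-1/2}x+O(x^{-2})$ and (3) we get $w'/w=\frac{2b}x+O(x^{-2})$, so
$$w'(x)=2b\,x^{2b-1}\big(1+O(1/x)\big)\qquad(x\to+\infty). \tag{8}$$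
In particular $w(x_k)\le C(1+k)^{2b}$ and $|w'(x_k)|\le C(1+k)^{2b-1}$ for all $k\ge0$. For $A\subset\mathbb N_0$ put
$$\Phi_A(z)=\sum_{k\in A}\varphi_k(z).$$
On a compact set, $|\varphi_k(z)|\le Ck^{2b-2}$ for large $k$. Since $2b-2<-1$, the series converges absolutely and locally uniformly off its poles. Near $x_k$ with $k\in A$, $\Phi_A$ has principal part $\varphi_k$.

**Step 2: bounds on circles.** These bounds will let us apply Liouville's theorem. Let $R_N=\alpha+N+\frac12$ and $|z|=R_N$. Then $|z\mp x_k|\ge|R_N-x_k|=|N+\frac12-k|$, so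
$$|\Phi_A(\pm z)|\le C\sum_{k\ge0}\left[\frac{(1+k)^{2b}}{|N+\frac12-k|^2}+\frac{(1+k)^{2b-1}}{|N+\frac12-k|}\right].$$
In the first sum, the terms with $k\le2N$ contribute at most $(2N+1)^{2b}\sum_{j\in\mathbb Z}(j+\frac12)^{-2}=O(N^{2b})$. For $k>2N$ the denominator is at least a fixed multiple of $k^2$, and $\sum_{k>2N}k^{2b-2}=O(N^{2b-1})$. In the second sum, the terms with $k\le N/2$ have denominators at least $N/2$ and contribute $O(N^{-1}\cdot N^{2b})$. Those with $N/2<k\le2N$ contribute $O(N^{2b-1}\log N)$. Those with $k>2N$ contribute $O(\sum_{k>2N}k^{2b-2})=O(N^{2b-1})$. Since $2b<1$,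
$$\Phi_A(\pm z)=O(N^{2b})+O(N^{2b-1}\log N)=o(N)\qquad\text{on }|z|=R_N .$$

Next we bound $1/S^2$ there. Let $|z|=R_N$ with $\operatorname{Re}z\ge0$. The distance from $z$ to each $x_k$, $k\ge0$, is at least $\frac12$. The distance to each of $\alpha-1,\alpha-2,\dots$, which are negative, is at least $1-\alpha>\frac14$. So $\omega=z-\alpha=s+iy$ is at distance $\ge\frac14$ from $\mathbb Z$. We use $|\sin\pi\omega|^2=\sin^2\pi s+\sinh^2\pi y$. If $|y|\ge\frac18$, then $|\sin\pi\omega|\ge\sinh\pi|y|\ge c\,e^{\pi|y|}$. If $|y|<\frac18$, then $s$ is at distance at least $\sqrt{\frac1{16}-\frac1{64}}>\frac18$ from $\mathbb Z$, so $|\sin\pi\omega|\ge\sin\frac\pi8\ge c\,e^{\pi|y|}$ for a suitable $c>0$. By (1) and (7), and by evenness for $\operatorname{Re}z\le0$,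
$$|S(z)|^{-2}\le C\,R_N^{2b}\,e^{-2\pi|\operatorname{Im}z|}\qquad\text{on }|z|=R_N .$$

**Step 3: limits along the negative and imaginary axes.** These will fix the additive constants. As $t\to+\infty$,
$$\Phi_A(-t)\to0,\qquad\Phi_A(\pm it)\to0 .$$
Indeed $|{-t}-x_k|=t+x_k$ and $|{\pm it}-x_k|=\sqrt{t^2+x_k^2}$ are both at least $\max(t,x_k)$. So each term tends to $0$ and is dominated by $w(x_k)x_k^{-2}+|w'(x_k)|x_k^{-1}\le C(1+k)^{2b-2}$, which is summable. Dominated convergence applies.

**Step 4: the partial fraction expansion of $1/S^2$.** We show that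
$$\frac1{S(z)^2}=\Phi_{\mathbb N_0}(z)+\Phi_{\mathbb N_0}(-z). \tag{9}$$
The difference of the two sides is entire, because the principal parts agree. By Step 2 it is $o(R_N)$ on $|z|=R_N$. If an entire function $\sum a_nz^n$ is $o(R_N)$ on these circles, Cauchy's estimates give $|a_n|\le o(R_N)R_N^{-n}\to0$ for $n\ge1$, so it is constant. Call the constant $q_1$. Along $z=it$, (1) and (7) together with $|\sin\pi(it-\alpha)|\ge\sinh\pi t$ give $1/S(it)^2=O(t^{2b}e^{-2\pi t})\to0$, and the right side of (9) tends to $0$ by Step 3. So $q_1=0$.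

**Step 5: the form of an interpolant.** From now on $A\subset\mathbb N_0$ has finite complement $A^c$. Let $u=-1$ at $x_k$ for $k\in A$, and $u=+1$ at all other points of $\Lambda$, including all $-x_k$. Suppose $f\in\mathcal B_1$ and $f=u$ on $\Lambda$. The function $\frac12\big(f(z)+\overline{f(\bar z)}\big)$ is again in $\mathcal B_1$, interpolates the real values $u$, and is real on $\mathbb R$; replace $f$ by it. Now $-1\le f\le1$ on $\mathbb R$ and $f=\pm1$ on $\Lambda$, so every point of $\Lambda$ is an extremum and $f'=0$ on $\Lambda$. Let $g=(1-f)/2$. Then: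

* $0\le g\le1$ on $\mathbb R$, and $|g(z)|\le\frac12(1+e^{2\pi|\operatorname{Im}z|})\le e^{2\pi|\operatorname{Im}z|}$;
* $g=1+O((z-x_k)^2)$ at $x_k$ for $k\in A$;
* $g$ has at least a double zero at every other point of $\Lambda$.

By the second item $g/S^2$ has principal part $\varphi_k$ at $x_k$, $k\in A$. By the third it is regular at all other points of $\Lambda$. So $g/S^2-\Phi_A$ is entire. On $|z|=R_N$, Step 2 gives
$$|g/S^2|\le e^{2\pi|\operatorname{Im}z|}\cdot CR_N^{2b}e^{-2\pi|\operatorname{Im}z|}=CR_N^{2b}=o(R_N),$$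
and $\Phi_A=o(R_N)$. As in Step 4 the difference is a constant $q$, and it is real because both functions are real on $\mathbb R\setminus\Lambda$:
$$\frac g{S^2}=\Phi_A+q. \tag{10}$$
Subtracting (10) from (9),
$$\frac{1-g}{S^2}=\Phi_{A^c}(z)+\Phi_{\mathbb N_0}(-z)-q. \tag{11}$$

**Step 6: the constant is zero.** On $\mathbb R\setminus\Lambda$ the left sides of (10) and (11) are $\ge0$. Put $z=-t$ in (10) and let $t\to+\infty$ with $-t\notin\Lambda$. Since $\Phi_A(-t)\to0$, we get $q\ge0$. Put $z=T$ in (11) and let $T\to+\infty$ with $T\notin\Lambda$. Here $\Phi_{A^c}(T)\to0$ because it is a *finite* sum, and $\Phi_{\mathbb N_0}(-T)\to0$ by Step 3. So $-q\ge0$, and hence $q=0$. Now (10) says $\Phi_A(-t)\ge0$ whenever $-t\notin\Lambda$. The poles of $\Phi_A$ are positive, so by continuity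
$$\Phi_A(-t)=\sum_{k\in A}\left[\frac{w(x_k)}{(t+x_k)^2}-\frac{w'(x_k)}{t+x_k}\right]\ge0\qquad\text{for all }t>0. \tag{12}$$

So if some cofinite $A$ violates (12), its sign pattern has no interpolant in $\mathcal B_1$. For the unstretched lattice, where $w\equiv1$, the terms in (12) are all positive and no violation is possible, in agreement with Section 3.

## 6. A cofinite set $A$ with $\Phi_A(-L)<0$

By (7) and (8), with $x_k=Ly$ and $t=L$, the summand of (12) looks after scaling like
$$\theta(y)=\frac{y^{2b}}{(1+y)^2}-\frac{2b\,y^{2b-1}}{1+y}=-G'(y),\qquad G(y)=\frac{y^{2b}}{1+y}.$$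
Since $0<2b<1$, $G$ vanishes at both $0$ and $\infty$, so $\int_0^\infty\theta=0$: taking all $k$ is exactly balanced at leading order. We keep a block where the integral of $\theta$ is negative, namely $[r,1)$. We must also keep a full tail, because $A$ is cofinite; if the tail starts at $1/r$, its cost is $G(1/r)$, which is small for small $r$.

**Step 7: the choice.** Fix $r\in(0,1)$ with
$$r^{2b}+r^{1-2b}<\tfrac12,$$
which is possible since both exponents are positive. (For instance $\alpha=\frac58$, $b=\frac14$, $r=\frac1{25}$ gives $\frac15+\frac15=0.4$.) For $L>0$ let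
$$A_L=\{k:\ rL\le x_k<L\}\cup\{k:\ x_k\ge L/r\},$$
which has finite complement. With $y_k=x_k/L$,
$$L^{1-2b}\,\Phi_{A_L}(-L)=\frac1L\sum_{k\in A_L}\left[\frac{L^{-2b}w(Ly_k)}{(1+y_k)^2}-\frac{L^{1-2b}w'(Ly_k)}{1+y_k}\right]. \tag{13}$$

**Step 8: replacing the bracket by $\theta$.** All $y_k$ with $k\in A_L$ are $\ge r$. For $y\ge r$ and $L$ large, (7) and (8) give
$$L^{-2b}w(Ly)=y^{2b}+O(L^{-1}y^{2b-1}),\qquad L^{1-2b}w'(Ly)=2b\,y^{2b-1}+O(L^{-1}y^{2b-2}).$$
For $y\ge r$ we have $y\ge\frac r{1+r}(1+y)$, so, with constants depending on $r$, the bracket in (13) equals $\theta(y_k)+O\big(L^{-1}(1+y_k)^{2b-2}\big)$. Since the $y_k$ are spaced by $1/L$ and $(1+y)^{2b-2}$ is decreasing and integrable, $\frac1L\sum_k(1+y_k)^{2b-2}\le\frac1L+\int_0^\infty(1+y)^{2b-2}dy=O(1)$ for $L\ge1$. So the total error in (13) is $O(1/L)$.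

**Step 9: Riemann sums.** On $[r,\infty)$ the functions $\theta=O(y^{2b-2})$ and $\theta'=O(y^{2b-3})$ are continuous and integrable. Let $I$ be $[r,1)$ or $[1/r,\infty)$. On each interval $[y_k,y_k+\frac1L]\subset I$,
$$\left|\frac1L\theta(y_k)-\int_{y_k}^{y_k+1/L}\theta\right|\le\frac1L\int_{y_k}^{y_k+1/L}|\theta'| .$$
These intervals cover $I$ except for an initial piece of length at most $1/L$ (recall that $y_0=\alpha/L<1/L$) and, when $I=[r,1)$, a piece at the right end, whose node accounts for at most one further term. Hence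
$$\left|\frac1L\sum_{y_k\in I}\theta(y_k)-\int_I\theta\right|\le\frac1L\int_I|\theta'|+\frac3L\sup_I|\theta|\to0 .$$
As $L\to\infty$, (13) therefore converges to
$$\int_r^1\theta+\int_{1/r}^\infty\theta=G(r)-G(1)+G(1/r)=\frac{r^{2b}}{1+r}-\frac12+\frac{r^{-2b}}{1+1/r}\le r^{2b}+r^{1-2b}-\frac12<0,$$
where $\frac{r^{-2b}}{1+1/r}=\frac{r^{1-2b}}{1+r}$, and $2b<1$ was used for $G(\infty)=0$.

So $\Phi_{A_L}(-L)<0$ for some large $L$. For $A=A_L$ with this $L$, (12) fails at $t=L$, and no $f\in\mathcal B_1$ interpolates the corresponding $u$. This proves Proposition 1. $\square$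

## 7. From the line to the circle: proof of Theorem 2

Take $\Lambda$ and $u$ as in Proposition 1 and let $\Lambda_N=\Lambda\cap[-N,N]$.

**Step 1: finitely many points and a little extra bandwidth.** We gain $\varepsilon_0$ by compactness. *For some $N\ge1$ there is no $f\in\mathcal B_{1+1/N}$ with $f=u$ on $\Lambda_N$.* Otherwise choose such an $f_N$ for every $N$. By Lemma 6 a subsequence converges locally uniformly to some $f\in\mathcal B_1$. Each $\lambda\in\Lambda$ lies in $\Lambda_N$ for all large $N$, so $f(\lambda)=u_\lambda$. This contradicts Proposition 1.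

Fix such an $N$ and put
$$\varepsilon_0=\tfrac1N,\qquad\Lambda_0=\Lambda_N,\qquad m_0=\lceil4N(1+\varepsilon_0)\rceil+1 .$$

**Step 2: transfer to $\mathbb T$.** Let $m\ge m_0$. The set $\frac{1+\varepsilon_0}m\Lambda_0$ has diameter at most $\frac{2N(1+\varepsilon_0)}m<\frac12$, so wrap-around distances between its points equal real distances, and $\Delta_{\mathbb T}(X_m)\ge\frac{1+\varepsilon_0}m$ because $\Lambda_0$ is $1$-separated. Suppose $\mu_m$ were a minimizer. As $u$ is real, Lemma 4 would give $Q$ of degree $\le m$ with $|Q|\le1$ and $Q\big(\frac{(1+\varepsilon_0)\lambda}m\big)=u_\lambda$ for $\lambda\in\Lambda_0$. By Lemma 5, $f(z)=Q\big(\frac{(1+\varepsilon_0)z}m\big)$ satisfies $|f(z)|\le e^{2\pi(1+\varepsilon_0)|\operatorname{Im}z|}$. So $f\in\mathcal B_{1+1/N}$ and $f=u$ on $\Lambda_N$, contradicting Step 1.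

**Step 3: the threshold.** So $X_m$ is not $m$-recoverable, and no $\delta\le\frac{1+\varepsilon_0}m$ belongs to $D_m$. Thus $m\delta_m\ge1+\varepsilon_0$ for all $m\ge m_0$; in particular $\liminf m\delta_m>1$ and $m\delta_m\not\to1$. Statement (i) would give $\limsup m\delta_m\le1$, so it is false. Statement (ii) is true: for $c<1$ and $m\ge m_0$ the set $X_m$ has $\Delta_{\mathbb T}(X_m)\ge\frac cm$ and is not $m$-recoverable. $\blacksquare$

## 8. The limit $\kappa_*$ of $m\,\delta_m$: proof of Theorem 3

The property $P$ is upward closed in $\Delta$, since a $\Delta'$-separated set with $\Delta'\ge\Delta$ is $\Delta$-separated.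

**Step 1: $\kappa_*\le\liminf m\delta_m$.** Recovery on the circle yields interpolation on the line. Let $\kappa>\liminf m\delta_m$, let $\Lambda_0\subset\mathbb R$ be finite and $\kappa$-separated, and let $u$ be unimodular on $\Lambda_0$. For infinitely many $m$ we have $\kappa/m>\delta_m$, so $\kappa/m\in D_m$. Take such an $m$ so large that $\frac1m\Lambda_0$ has diameter $<\frac12$. Then $X=\frac1m\Lambda_0\bmod1$ has $\Delta_{\mathbb T}(X)\ge\kappa/m$ and is $m$-recoverable. By Lemma 4 there is $Q$ of degree $\le m$, bounded by $1$, with $Q(\lambda/m)=u_\lambda$. By Lemma 5, $f(z)=Q(z/m)\in\mathcal B_1$, and $f=u$ on $\Lambda_0$.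

For an arbitrary $\kappa$-separated $\Lambda$, each $\Lambda\cap[-N,N]$ is finite. Apply the above to these sets and let $N\to\infty$ along a subsequence, using Lemma 6 with all $\tau_N=1$. The limit interpolates on $\Lambda$. So $P(\kappa)$ holds and $\kappa_*\le\kappa$.

**Step 2: $1<\kappa_*\le1.26$.** Let $\Lambda,u,N,\varepsilon_0=\frac1N$ be as in Section 7. If $P(1+\varepsilon_0)$ held, apply it to the $(1+\varepsilon_0)$-separated set $(1+\varepsilon_0)\Lambda_N$: there would be $f\in\mathcal B_1$ with $f((1+\varepsilon_0)\lambda)=u_\lambda$ on $\Lambda_N$. Then $z\mapsto f((1+\varepsilon_0)z)$ would be in $\mathcal B_{1+\varepsilon_0}$ and equal $u$ on $\Lambda_N$, contradicting the choice of $N$. So $P(1+\varepsilon_0)$ fails, and since $P$ is upward closed, $\kappa_*\ge1+\varepsilon_0>1$.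

For the upper bound, Fernandez-Granda (*Super-resolution of point sources via convex programming*, Information and Inference 5 (2016)) proved that if $m\ge10^3$ and $\Delta_{\mathbb T}(X)\ge1.26/m$, then every measure supported on $X$ is the unique solution of (5). So $m\delta_m\le1.26$ for $m\ge10^3$, and Step 1 gives $\kappa_*\le1.26$. In particular $\kappa_*$ is finite.

**Step 3: set-up for $\limsup m\delta_m\le\kappa_*$.** We must pass from interpolation to *unique* recovery, at a small cost in frequency. Let $\varepsilon>0$ and $\Delta_0=\kappa_*+\varepsilon$, so $P(\Delta_0)$ holds. Put $n_0=m-2$, with $m$ so large that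
$$\frac{m-2}m(\kappa_*+2\varepsilon)\ge\Delta_0,\qquad n_0\ge\Delta_0,\qquad\frac{\Delta_0}{n_0}<\frac12 .$$
Let $X$ be finite with $\Delta_{\mathbb T}(X)\ge(\kappa_*+2\varepsilon)/m$; by the first condition $\Delta_{\mathbb T}(X)\ge\Delta_0/n_0$. We show that $X$ is $m$-recoverable. If $X=\emptyset$ this is trivial, so let $X\ne\emptyset$.

**Step 4: periodizing the interpolant.** *If $Y\subset\mathbb T$ is finite with $\Delta_{\mathbb T}(Y)\ge\Delta_0/n_0$ and $v:Y\to\{|\zeta|=1\}$, there is a trigonometric polynomial $Q$ of degree $\le n_0$ with $|Q|\le1$ and $Q=v$ on $Y$.*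

If $Y=\emptyset$ take $Q=0$. Otherwise the set $n_0(Y+\mathbb Z)\subset\mathbb R$ is $\Delta_0$-separated: translates of one point are $n_0\ge\Delta_0$ apart, and points coming from different elements of $Y$ are at distance $\ge n_0\Delta_{\mathbb T}(Y)\ge\Delta_0$. By $P(\Delta_0)$ there is $f\in\mathcal B_1$ with $f(n_0(y+n))=v_y$ for all $y\in Y$, $n\in\mathbb Z$. The averages
$$F_M(z)=\frac1M\sum_{n=1}^Mf(z+n_0n)$$
lie in $\mathcal B_1$ and take the value $v_y$ on $n_0(y+\mathbb Z)$. The sum telescopes in
$$|F_M(z+n_0)-F_M(z)|=\frac1M\big|f(z+n_0(M+1))-f(z+n_0)\big|\le\frac2Me^{2\pi|\operatorname{Im}z|} .$$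
By Lemma 6 some subsequence converges to $F\in\mathcal B_1$, which has period $n_0$ and the same values on $n_0(Y+\mathbb Z)$. Put $Q(z)=F(n_0z)$. It is entire, $1$-periodic, equals $v$ on $Y$, and $|Q(z)|\le e^{2\pi n_0|\operatorname{Im}z|}$. Shifting the contour (the vertical sides cancel by periodicity), its Fourier coefficients satisfy, for every real $s$,
$$|q_k|=\left|\int_0^1Q(t+is)e^{-2\pi ik(t+is)}\,dt\right|\le e^{2\pi n_0|s|+2\pi ks} .$$
If $k>n_0$ let $s\to-\infty$; if $k<-n_0$ let $s\to+\infty$. In both cases $q_k=0$. So $Q$ is a trigonometric polynomial of degree $\le n_0$.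

**Step 5: making $|Q|<1$ at a prescribed point.** *For every unimodular $u$ on $X$ and every $p\in\mathbb T\setminus X$ there is a trigonometric polynomial $Q$ of degree $\le m$ with $|Q|\le1$, $Q=u$ on $X$, and $|Q(p)|<1$.*

Let $N_p=\{x\in X:|x-p|_{\mathbb T}<\Delta_0/n_0\}$. As $\Delta_0/n_0<\frac12$, each point of $N_p$ lies on a definite side of $p$. Two of them on the same side would be at distance $<\Delta_0/n_0$ from each other. So $|N_p|\le2$. By Step 4 there are polynomials of degree $\le n_0$, bounded by $1$: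

* $Q_1$ with $Q_1=u$ on $X$;
* $Q_2$ with $Q_2=u$ on $X\setminus N_p$ and $Q_2(p)=-Q_1(p)/|Q_1(p)|$ (or $Q_2(p)=1$ if $Q_1(p)=0$). Step 4 applies because $(X\setminus N_p)\cup\{p\}$ has separation $\ge\Delta_0/n_0$.

The points of $N_p$ had to be dropped for $Q_2$, and a weight restores them. Let
$$h(t)=1-\frac12\prod_{x\in N_p}\sin^2\pi(t-x).$$
Each factor $\sin^2\pi(t-x)=\frac12(1-\cos2\pi(t-x))$ has degree $1$, so $h$ has degree $\le2$. Also $\frac12\le h\le1$, with $h=1$ exactly on $N_p$ (and $h\equiv\frac12$ if $N_p=\emptyset$). Put $Q=hQ_1+(1-h)Q_2$. Its degree is $\le n_0+2=m$, and $|Q|\le1$ by convexity. On $N_p$ we have $Q=Q_1=u$; on $X\setminus N_p$ both $Q_1$ and $Q_2$ equal $u$. So $Q=u$ on $X$. At $p$ the values of $Q_1$ and $Q_2$ point in opposite directions, so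
$$|Q(p)|=\big|h(p)|Q_1(p)|-(1-h(p))\big| .$$
Both $h(p)|Q_1(p)|$ and $1-h(p)$ lie in $[0,1)$, since $0<h(p)<1$. So $|Q(p)|<1$.

**Step 6: unique recovery.** Let $\mu=\sum_{x\in X}c_x\delta_x$, and put $u_x=\bar c_x/|c_x|$ if $c_x\ne0$, $u_x=1$ otherwise. Let $y(\nu)=y(\mu)$. For any $Q$ from Step 5, $\int Q\,d\nu=\int Q\,d\mu=\|\mu\|_{\mathrm{TV}}$, so $\|\nu\|_{\mathrm{TV}}\ge\|\mu\|_{\mathrm{TV}}$ as in (6), and $\mu$ is a minimizer. Suppose $\|\nu\|_{\mathrm{TV}}=\|\mu\|_{\mathrm{TV}}$. Then
$$\int(1-|Q|)\,d|\nu|\le\|\nu\|_{\mathrm{TV}}-\Big|\int Q\,d\nu\Big|=0,$$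
so $|\nu|(\{|Q|<1\})=0$. As $p$ ranges over $\mathbb T\setminus X$, the open sets $\{|Q|<1\}$ belonging to the polynomials of Step 5 cover $\mathbb T\setminus X$. By Lindelöf's theorem countably many of them suffice, so $|\nu|(\mathbb T\setminus X)=0$.

Therefore $\nu-\mu$ is carried by $X$ and its moments of order $-m,\dots,m$ vanish. If $|X|\ge2$, going once around the circle gives $|X|\,\Delta_{\mathbb T}(X)\le1$. So $|X|\le\max\big(1,\frac m{\kappa_*+2\varepsilon}\big)\le m<2m+1$, because $\kappa_*>1$. The moment matrix $(e^{-2\pi ikx})_{|k|\le m,\,x\in X}$ is, up to nonzero column factors, a Vandermonde matrix with distinct nodes and at least as many rows as columns, hence injective. So $\nu=\mu$, and $X$ is $m$-recoverable.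

**Step 7: the limit.** Steps 3–6 show that $(\kappa_*+2\varepsilon)/m\in D_m$, that is, $m\delta_m\le\kappa_*+2\varepsilon$, for all large $m$. As $\varepsilon>0$ is arbitrary, $\limsup m\delta_m\le\kappa_*$. Together with Step 1, $\lim m\delta_m=\kappa_*$, and by Step 2, $1<\kappa_*\le1.26$. $\blacksquare$
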